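\title{A sharp bound for the geometric genus of weighted homogeneous hypersurface singularities}

\begin{abstract}
Let $f$ be a weighted homogeneous polynomial in $n+1\ge 3$ variables with an isolated critical point at the origin, and let $\mu$, $p_g$ and $\nu$ be its Milnor number, geometric genus and multiplicity. A conjecture of Durfee and Yau asserts that
$(n+1)!\,p_g\le \mu-(\nu-1)^{n+1}+\nu(\nu-1)\cdots(\nu-n)$, with equality exactly when $f$ is homogeneous after a change of coordinates. The cases $n=2$ and $n=3$ are known; we prove the conjecture for all $n\ge4$. Both $\mu$ and $p_g$ are explicit functions of the weights, the second a count of lattice points in a simplex. We deform the weights of the homogeneous case continuously into those of $f$ and show that a lower bound for $\mu-(n+1)!\,p_g$, exact at the starting point, strictly increases on the way.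
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The invariants}
Let $n\ge2$, put $N=n+1$, and let $f:(\mathbb C^{N},0)\to(\mathbb C,0)$ be a holomorphic germ with an \emph{isolated critical point}: the gradient of $f$ vanishes at $0$ and at no other point near $0$. Three numbers are attached to $f$.
\begin{itemize}
\item The \emph{Milnor number} $\mu(f)=\dim_{\mathbb C}\mathbb C\{x_1,\dots,x_N\}/(\partial_1 f,\dots,\partial_N f)$, where $\partial_i=\partial/\partial x_i$, is the multiplicity of $0$ as a zero of the gradient. It is finite because the zero is isolated, and $\mu(f)\ge1$.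
\item The \emph{multiplicity} $\nu(f)$ is the degree of the lowest nonzero homogeneous part of $f$. Since $0$ is a critical point, $\nu(f)\ge2$.
\item The \emph{geometric genus} is $p_g(f)=\dim_{\mathbb C}H^{n-1}(M,\mathcal O_M)$, where $M$ is a resolution of the singularity of the hypersurface $f^{-1}(0)$ at $0$. It depends only on the germ of the hypersurface.
\end{itemize}
All three are unchanged by a biholomorphic change of coordinates at $0$.

A polynomial $f$ is \emph{weighted homogeneous} if there are positive rational \emph{weights} $w_1,\dots,w_N$ such that every monomial $x^\alpha=x_1^{\alpha_1}\cdots x_N^{\alpha_N}$ occurring in $f$ satisfies $\sum_i\alpha_iw_i=1$. We fix such weights and call $a_i=1/w_i$ the \emph{exponents} of $f$, after the example $x_1^{a_1}+\dots+x_N^{a_N}$. A germ $f$ is called \emph{homogeneous} if $f=h\circ\psi$ for a homogeneous polynomial $h$ and a biholomorphic germ $\psi$ of $(\mathbb C^N,0)$. It is equivalent to ask that the germ of $f^{-1}(0)$ be defined by a homogeneous polynomial in suitable coordinates, that is,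 $f=u\cdot(h\circ\varphi)$ with $u(0)\ne0$. Indeed, if $\deg h=k$ and $v$ is a holomorphic $k$th root of $u$, then $u\cdot h(\varphi)=h(v\varphi)$, and $v\varphi$ is biholomorphic at $0$ because its differential there is $v(0)\,d\varphi_0$.

\subsection*{Formulas in terms of the exponents}
Let $f$ be weighted homogeneous with an isolated critical point. Every exponent exceeds $1$: if $w_i\ge1$, the only monomial of weight $1$ that could contain $x_i$ is $x_i$ itself, which is excluded by $\nu\ge2$; then $f$ would not involve $x_i$, and the whole $x_i$-axis would be critical. For positive reals $a_1,\dots,a_N$ let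
\[
P(a)=\#\Big\{x\in\mathbb Z_{>0}^N:\ \sum_{i=1}^N\frac{x_i}{a_i}\le1\Big\}
\]
be the number of lattice points with positive coordinates in the simplex with vertices $0,a_1e_1,\dots,a_Ne_N$. We use two formulas:
\begin{equation}\label{eq:mupg}
\mu(f)=\prod_{i=1}^N(a_i-1),\qquad p_g(f)=P(a).
\end{equation}
The first is due to Milnor and Orlik \cite{MO}. The second follows from the work of K.~Watanabe \cite{W} (see also Merle and Teissier \cite{MT}) in the following way. Write $w_i=q_i/d$ with positive integers $q_i,d$, and grade $R=\mathbb C[x]/(f)$ by $\deg x_i=q_i$. For $N\ge3$ this is a normal graded isolated hypersurface singularity, and $p_g=\sum_{0\le j\le a(R)}\dim R_j$ with $a(R)=d-\sum_iq_i$. Since $a(R)<d=\deg f$, the relation $f$ plays no role in these degrees, so $p_g$ is the number of monomials $x^\alpha$ with $\sum_iq_i\alpha_i\le d-\sum_iq_i$. The substitution $x_i=\alpha_i+1$ turns this count into $P(a)$.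

Two elementary facts about $P$, valid in any number $M$ of variables, will be used repeatedly. First, the unit cubes $\prod_i(x_i-1,x_i]$ attached to the points counted by $P$ are disjoint and lie in the simplex, so
\begin{equation}\label{eq:volume}
M!\,P(c_1,\dots,c_M)\le c_1\cdots c_M .
\end{equation}
Second, write $|x|=\sum_ix_i$. The map sending $x$ to its set of partial sums $x_1<x_1+x_2<\dots<|x|$ shows that
\begin{equation}\label{eq:binom}
\#\{x\in\mathbb Z_{>0}^M:\ |x|\le\tau\}=\binom{\lfloor\tau\rfloor}{M}\qquad(\tau\ge0).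
\end{equation}

\subsection*{The question and the result}
For large exponents, $\mu$ and $N!\,p_g$ are both close to $a_1\cdots a_N$, which is $N!$ times the volume of the simplex. Their difference $\mu-N!\,p_g$ is a boundary effect, and it has a sign: Yau and Zhang proved that $N!\,p_g\le\mu$ for all weighted homogeneous $f$ with an isolated critical point. How small can the difference be? For an integer $k\ge0$ write $k^{\underline N}=k(k-1)\cdots(k-N+1)=N!\binom kN$. A homogeneous polynomial of degree $k$ has all exponents equal to $k$, so \eqref{eq:mupg} and \eqref{eq:binom} give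
\begin{equation}\label{eq:homog}
\mu=(k-1)^N,\qquad N!\,p_g=k^{\underline N}.
\end{equation}
The difference $(k-1)^N-k^{\underline N}$ is positive for $k\ge2$ and $N\ge3$: the product $k^{\underline N}$ vanishes if $k<N$, and otherwise it has $N$ distinct positive factors with mean $k-\frac{N-1}2\le k-1$. The polynomial $x_1^{a_1}+\dots+x_N^{a_N}$ has multiplicity $\min_i a_i$, and among those of multiplicity $k$ the homogeneous one has the smallest simplex, hence the smallest boundary. One is led to guess that, for given multiplicity, $\mu-N!\,p_g$ is smallest exactly for homogeneous germs. This is the conjecture of Durfee and Yau, posed as a problem in \cite{SSCR}. It is true.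

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$ be a weighted homogeneous polynomial with an isolated critical point at $0$, of multiplicity $\nu=\nu(f)$. Then
\[
(n+1)!\,p_g(f)\le\mu(f)-(\nu-1)^{n+1}+\nu(\nu-1)\cdots(\nu-n),
\]
with equality if and only if $f$ is homogeneous.
\end{theorem}

For $n=2$ we have $(\nu-1)^3-\nu(\nu-1)(\nu-2)=\nu-1$, so the statement reads $6p_g\le\mu-\nu+1$ with equality exactly in the homogeneous case; this is a theorem of Xu and Yau. The case $n=3$ is also known. We quote these two cases and prove the theorem for $n\ge4$, that is, for $N\ge5$.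

The proof joins the point $(\nu,\dots,\nu)$ to the exponent vector $a$ of $f$ by a path of real vectors and differentiates along it. There are two obstacles. The count $P$ is a step function, so it must be replaced by a continuous upper bound that is exact at the starting point. And some exponents of $f$ may be smaller than $\nu$, so that $\prod(a_i-1)$ loses as well as gains along the path. Section~\ref{sec:examples} shows both phenomena in examples. Section~\ref{sec:small} extracts from the isolated critical point the one property of the small exponents that is needed and states a theorem on real simplices, Theorem~\ref{thm:lattice}, which is proved in Section~\ref{sec:path}. Theorem~\ref{thm:main} follows in Section~\ref{sec:mainproof}, and Section~\ref{sec:complements} records two stronger statements that the method gives.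

\section{Two families worked by hand}\label{sec:examples}

The difference $\mu-N!\,p_g$ is not monotone in the exponents. For $x^t+y^3+z^3$ with $t\ge2$ an integer, the only points counted by $P$ are $(x_1,1,1)$ with $x_1\le t/3$, so
\[
\mu-6p_g=4(t-1)-6\lfloor t/3\rfloor ,
\]
which equals $10$ at $t=5$ and $8$ at $t=6$. Removing the floor gives the lower bound $2t-4$, which is increasing and agrees with $\mu-6p_g$ at the homogeneous point $t=3$. This suggests the general remedy: count lattice points along the longest edge of the simplex by length instead of by number.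

Let $r_+=\max(r,0)$. For positive reals $a_1,\dots,a_N$, indexed so that $a_1=\max_ja_j$, put
\[
S(a)=\sum_{y\in\mathbb Z_{>0}^{N-1}}a_1\Big(1-\sum_{j=2}^N\frac{y_j}{a_j}\Big)_+ ,\qquad y=(y_2,\dots,y_N).
\]
For fixed $y$, with $s=1-\sum_{j\ge2}y_j/a_j$, the number of integers $x_1\ge1$ with $x_1\le a_1s$ is at most $a_1s_+$. Hence $P(a)\le S(a)$. For real $\kappa>0$ put
\[
\Psi_N(\kappa)=N!\,S(\kappa,\dots,\kappa)=N!\sum_{y\in\mathbb Z_{>0}^{N-1}}(\kappa-|y|)_+ .
\]
When $\kappa=k$ is an integer, $(k-|y|)_+$ is exactly the number of $x_1\ge1$ with $x_1+|y|\le k$, so nothing is lost: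
\begin{equation}\label{eq:psi}
\Psi_N(k)=N!\,P(k,\dots,k)=k^{\underline N}.
\end{equation}

\begin{example}[one exponent rises]\label{ex:rise}
Let $N\ge3$, let $k\ge2$ be an integer, and let $a=(t,k,\dots,k)$ with real $t\ge k$. Then $N!\,S(a)=\frac tk\Psi_N(k)=\lambda t$ with $\lambda=k^{\underline N}/k=(k-1)(k-2)\cdots(k-N+1)$. So
\[
\prod_i(a_i-1)-N!\,S(a)=(t-1)(k-1)^{N-1}-\lambda t
\]
is linear in $t$, with slope $(k-1)^{N-1}-\lambda$. The slope is positive, since $\lambda=0$ if $k<N$ and otherwise $\lambda$ is a product of $N-1\ge2$ distinct positive numbers not exceeding $k-1$. At $t=k$ the value is $(k-1)^N-k^{\underline N}$. This proves the inequality of Theorem~\ref{thm:main} for $x_1^t+x_2^k+\dots+x_N^k$, strictly when $t>k$.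
\end{example}

\begin{example}[one exponent rises, another falls]\label{ex:fall}
Let $N\ge4$, let $t\ge k\ge3$ be integers, and let $f=x_1^t+x_1x_2^{k-1}+x_3^k+\dots+x_N^k$. The critical point is isolated: $\partial_2 f=0$ forces $x_1x_2=0$, and then $\partial_1f=tx_1^{t-1}+x_2^{k-1}=0$ forces $x_1=x_2=0$. The multiplicity is $k$, and the exponents are $a_1=t$, $a_3=\dots=a_N=k$ and
\[
a_2=\frac{(k-1)t}{t-1}\le k ,
\]
so $a_2$ falls below the multiplicity as soon as $t>k$. The loss in $a_2-1$ is outweighed by the gain in $a_1-1$, because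
$(a_1-1)(a_2-1)=(k-2)t+1$ still increases. Since $a_2\le k$, we have $N!\,S(a)\le\lambda t$ with $\lambda$ as before, and therefore
\[
\prod_i(a_i-1)-N!\,S(a)\ \ge\ \big((k-2)t+1\big)(k-1)^{N-2}-\lambda t .
\]
The right side equals $(k-1)^N-k^{\underline N}$ at $t=k$, and its slope $(k-2)(k-1)^{N-2}-\lambda$ is positive: either $\lambda=0$, or $\lambda$ is $(k-1)(k-2)$ times $N-3\ge1$ positive factors smaller than $k-1$.
\end{example}

In the second example the small exponent has a large partner, tied to it by the monomial $x_1x_2^{k-1}$, and the pair is treated as a unit. The general proof has the same shape. What is new in general is that several exponents rise at once and the others are arbitrary, so $S$ can no longer be computed and its rate of growth has to be estimated.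

\section{Small exponents and the theorem on simplices}\label{sec:small}

Every exponent below the multiplicity has a partner, and different small exponents have different partners. This is the only place in the proof of the inequality, apart from \eqref{eq:mupg}, where the isolated critical point is used.

\begin{lemma}\label{lem:matching}
Let $f$ be as in Theorem~\ref{thm:main}, let $k=\nu(f)\ge3$, and let $B=\{i:a_i<k\}=\{i:w_i>1/k\}$. There is an injection $\sigma:B\to\{1,\dots,N\}\setminus B$ with $(k-1)w_i+w_{\sigma(i)}\le1$ for all $i\in B$.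
\end{lemma}

\begin{proof}
Order $B=\{i_1,\dots,i_p\}$ so that $w_{i_1}\ge\dots\ge w_{i_p}$. Fix $r\le p$, let $I=\{i_1,\dots,i_r\}$, and let $L\cong\mathbb C^r$ be the coordinate subspace $\{x_l=0\text{ for all }l\notin I\}$. A monomial of $f$ of degree $d$ in the variables $x_i$, $i\in I$, alone would have weight $1>d/k$, so $d<k$, which is impossible. Hence $f$ vanishes on $L$, and so does $\partial_if$ for $i\in I$.

For $l\notin I$ let $g_l=\partial_lf|_L$; then $g_l(0)=0$. A common zero of the $g_l$ on $L$ is a critical point of $f$, so near $0$ their common zero set is $\{0\}$. The common zero set of $s$ holomorphic functions on $(\mathbb C^r,0)$ vanishing at $0$ has dimension at least $r-s$ at $0$. Therefore at least $r$ of the $g_l$ are not identically zero.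

If $g_l\not\equiv0$, then $f$ contains a monomial $x^\alpha x_l$ with $\alpha$ supported on $I$, and $|\alpha|\ge k-1$ because its degree is at least $k$. Comparing weights gives $1\ge(k-1)w_{i_r}+w_l$. In particular $w_l<1-\frac{k-1}k=\frac1k$, so $l\notin B$. Thus the set $T_r=\{l\notin B:w_l\le1-(k-1)w_{i_r}\}$ has at least $r$ elements. We choose $\sigma(i_1)\in T_1$, $\sigma(i_2)\in T_2,\dots$ in turn; at step $r$ only $r-1$ elements have been used, so an unused element of $T_r$ exists.
\end{proof}

From here on the singularity can be forgotten: the conclusion of Lemma~\ref{lem:matching} makes sense for real exponents and a real parameter $\kappa$ in place of the multiplicity.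

\begin{theorem}\label{thm:lattice}
Let $N\ge5$, let $\kappa$ and $a_1,\dots,a_N>0$ be real, and let $B=\{i:a_i<\kappa\}$. Assume that either
\begin{itemize}
\item[(i)] $\kappa\ge2$ and $B=\emptyset$, or
\item[(ii)] $\kappa\ge3$ and there is an injection $\sigma:B\to\{1,\dots,N\}\setminus B$ with $\dfrac{\kappa-1}{a_i}+\dfrac1{a_{\sigma(i)}}\le1$ for all $i\in B$.
\end{itemize}
Then
\[
\prod_i(a_i-1)-N!\,P(a)\ \ge\ \prod_i(a_i-1)-N!\,S(a)\ \ge\ (\kappa-1)^N-\Psi_N(\kappa),
\]
and the second inequality is strict unless $a_1=\dots=a_N=\kappa$.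
\end{theorem}

\begin{remark}\label{rem:hyp}
Neither part of hypothesis (ii) can be dropped.

\emph{Injectivity.} Let $N=5$, $\kappa=3$ and $a=(4,\frac83,\frac83,\frac83,\frac83)$, the exponents of $x_1^4+x_1(x_2^2+\dots+x_5^2)$, whose critical locus contains the cone $x_1=x_2^2+\dots+x_5^2=0$. The inequality in (ii) holds with $\sigma(i)=1$ for $i=2,\dots,5$, but this $\sigma$ is not injective. Here $S(a)=0$ because $4\cdot\frac38>1$, and $\prod(a_i-1)=\frac{625}{27}<32=2^5-\Psi_5(3)$.

\emph{The bound $\kappa\ge3$.} Let $N=5$, $\kappa=2$, $t>2$ and $a=(t,\frac t{t-1},2,2,2)$, one of the many exponent vectors of $x_1x_2+x_3^2+x_4^2+x_5^2$. The inequality in (ii) holds with $\sigma(2)=1$. Here $S(a)=0$ and $\prod(a_i-1)=1=1^5-\Psi_5(2)$, so strictness fails. Multiplicity $2$ is treated by a separate argument in Section~\ref{sec:mainproof}.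
\end{remark}

\section{Deforming the exponents}\label{sec:path}

This section proves the second inequality of Theorem~\ref{thm:lattice}; the first is $P\le S$. The hypothesis $N\ge5$ enters only in Section~\ref{sub:compare}. Until then $N\ge2$ is arbitrary, and we assume (i) or (ii), with $\sigma$ the empty map in case (i).

\subsection{The path}\label{sub:path}
Index so that $a_1\ge a_2\ge\dots\ge a_N$, and put $A=a_1$. Some index lies outside $B$, since either $B$ is empty or $\sigma$ takes values outside $B$; hence $1\notin B$ and $A\ge\kappa$. Following Example~\ref{ex:fall}, define for $t>1$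
\[
\beta(t)=\frac{(\kappa-1)\,t}{t-1},\qquad\text{so that}\qquad \frac{\kappa-1}{\beta(t)}+\frac1t=1 .
\]
The function $\beta$ is strictly decreasing, $\beta(\kappa)=\kappa$, and $\beta>\kappa-1\ge1$. The inequality in (ii) says
\begin{equation}\label{eq:beta}
a_i\ge\beta(a_{\sigma(i)})\qquad(i\in B):
\end{equation}
$\beta(t)$ is the smallest exponent that a partner of size $t$ permits.

If $A=\kappa$, then $B=\emptyset$, because an $i\in B$ would have $a_{\sigma(i)}=\kappa$ and $a_i\ge\beta(\kappa)=\kappa$. In that case all $a_i$ equal $\kappa$ and the second inequality of the theorem is an equality. Assume from now on that $A>\kappa$.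

As $t$ grows from $\kappa$, the window $[\beta(t),t]$ opens from the single point $\kappa$. We clip each exponent to this window: for $t\in[\kappa,A]$ let
\[
b_j(t)=\min(a_j,t)\quad(j\notin B),\qquad b_i(t)=\max(a_i,\beta(t))\quad(i\in B).
\]
Since $\beta(t)\le\kappa\le t$, while $a_j\ge\kappa$ for $j\notin B$ and $a_i<\kappa$ for $i\in B$, we have
\begin{equation}\label{eq:window}
\beta(t)\le b_l(t)\le t=b_1(t)\quad\text{for all }l,\qquad b_j(t)\ge\kappa\quad\text{for }j\notin B,
\end{equation}
and $b(\kappa)=(\kappa,\dots,\kappa)$. Also $b(A)=a$: this is clear for $j\notin B$, and for $i\in B$ we have $\beta(A)\le\beta(a_{\sigma(i)})\le a_i$ by \eqref{eq:beta}. Let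
\[
G(t)=\prod_{l=1}^N(b_l(t)-1),\qquad F(t)=N!\,S(b(t))=N!\sum_{y\in\mathbb Z_{>0}^{N-1}}h_y(t)_+,\qquad h_y(t)=t\Big(1-\sum_{j\ge2}\frac{y_j}{b_j(t)}\Big).
\]
The two sides of the inequality to be proved are $(G-F)(A)$ and $(G-F)(\kappa)$.

Because $b_j\le A$, only the finitely many $y$ with $|y|<A$ contribute to $F$, so $F$ and $G$ are continuous on $[\kappa,A]$. The points where $t=a_j$ for some $j\notin B$ or $\beta(t)=a_i$ for some $i\in B$ cut $[\kappa,A]$ into finitely many intervals. On each of them every $b_l$ is $t$, $\beta(t)$ or a constant, so $t/b_l$ is $1$, $\frac{t-1}{\kappa-1}$ or a constant multiple of $t$, and every $h_y$ is an affine function of $t$, which vanishes identically or at most once. Let $E$ be the finite set consisting of the cut points and these isolated zeros for $|y|<A$. Both $F$ and $G$ are differentiable on $(\kappa,A)\setminus E$. By the mean value theorem on the intervals between points of $E$, it suffices to prove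
\begin{equation}\label{eq:goal}
G'(t)>F'(t)\qquad\text{for all }t\in(\kappa,A)\setminus E .
\end{equation}

Fix such a $t$. An index $j\notin B$ is \emph{rising} if $a_j>t$; the rising indices are $1,\dots,m$ for some $m\ge1$, and $b_j=t$ for them. An index $i\in B$ is \emph{falling} if $a_i<\beta(t)$; then $b_i=\beta$ near $t$. For all other $l$ the function $b_l$ is constant near $t$. Put
\[
w=\frac1t,\qquad v_l=\frac1{b_l(t)},\qquad U=\sum_{l>m}v_l,\qquad \Pi=t^{m-1}\prod_{l>m}b_l(t).
\]
Thus $v_j=w$ and $\Pi=\prod_{l\ne j}b_l(t)$ for each rising $j$.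

\subsection{The growth of the product}\label{sub:G}
A falling index makes a negative contribution to $G'$. The injection $\sigma$ lets us charge it to a rising index of its own.

\begin{lemma}\label{lem:G}
If $i$ is falling, then $\sigma(i)$ is rising. Moreover $G'(t)=\Pi\sum_{j=1}^mR_j$, where
\[
R_j=\begin{cases}(1-w-v_i)\prod_{l\ne i,j}(1-v_l)&\text{if }j=\sigma(i)\text{ with }i\text{ falling},\\[2pt]
\prod_{l\ne j}(1-v_l)&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
If $i$ is falling, then $\beta(a_{\sigma(i)})\le a_i<\beta(t)$ by \eqref{eq:beta}, so $a_{\sigma(i)}>t$. Since $\sigma$ is injective, the nonconstant factors of $G$ near $t$ fall into $m$ disjoint groups, one for each rising $j$: the pair $(b_j-1)(b_i-1)$ if $j=\sigma(i)$ with $i$ falling, and the single factor $b_j-1$ otherwise. Apply the product rule to these groups. A single factor has derivative $1$ and contributes $\prod_{l\ne j}(b_l-1)=\Pi\prod_{l\ne j}(1-v_l)$. A pair equals $(t-1)(\beta(t)-1)=(\kappa-2)t+1$, has derivative $\kappa-2$, and contributes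
\[
(\kappa-2)\prod_{l\ne i,j}(b_l-1)=\Pi\,(\kappa-2)v_i\prod_{l\ne i,j}(1-v_l).
\]
Finally $v_i=1/\beta(t)=\frac{1-w}{\kappa-1}$, so $(\kappa-2)v_i=(\kappa-1)v_i-v_i=1-w-v_i$.
\end{proof}

\subsection{The growth of the lattice sum}\label{sub:F}
Each $R_j$ is at most $1$, roughly $1-\sum_{l\ne j}v_l$ when the weights are small. So we need an upper bound for $F'$ of the form $m\Pi$ times a factor that is definitely smaller than $1$. The rising coordinates all have the same exponent $t$, so the sum over them can be done exactly by \eqref{eq:binom}. The sum over the remaining coordinates is compared with an integral. Attaching to a lattice point $z$ the cube $\prod(z_l-1,z_l]$, as in \eqref{eq:volume}, gains nothing from these coordinates (for $m=1$ it yields only $F'\le\Pi$). We use instead the cube centered at $z$, which convexity allows; the centered cubes stay at distance $\frac12$ from the coordinate hyperplanes, and this is the source of the term $U/2$ below.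

\begin{lemma}\label{lem:F}
For $\zeta=(\zeta_{m+1},\dots,\zeta_N)\in\mathbb R^{N-m}$ let $c(\zeta)=1-\sum_{l>m}\zeta_lv_l$. Put
\[
e=\tfrac12\max(m-2,0)\,w,\qquad V=1-\tfrac U2-e,\qquad \eta=\tfrac12\Big(U+\tfrac{(m-1)(m-2)}m\,w\Big).
\]
Then
\begin{align}
F'(t)&\le N!\sum_{z\in\mathbb Z_{>0}^{N-m}}c(z)_+\binom{\lfloor t\,c(z)_+\rfloor}{m-1},\label{eq:F1}\\
F'(t)&\le m\,\Pi\,V_+^{N-1}\Big(V_++\frac{Ne}m\Big),\label{eq:F2}\\
F'(t)&\le m\,\Pi\,(1-\eta)_+^N.\label{eq:F3}
\end{align}
For $m=N$ the sum in \eqref{eq:F1} has the single term $c=1$, and $U=0$.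
\end{lemma}

\begin{proof}
\emph{Proof of \eqref{eq:F1}.} Write $y=(y_2,\dots,y_m,z)$ and $Y=y_2+\dots+y_m$, with $Y=0$ if $m=1$. Near $t$ we have $h_y=tc(z)-Y$, where $c(z)$ depends on $t$ through the $v_l$. As $t\notin E$, the derivative of $(h_y)_+$ is $0$ if $h_y(t)\le0$ and $c+tc'$ if $h_y(t)>0$. Among the $v_l$ with $l>m$, those with $l$ falling increase and the others are locally constant, so $c'\le0$ and the derivative is at most $c(z)$. If $h_y(t)>0$, then $c(z)>0$ and $Y\le tc(z)$. By \eqref{eq:binom}, the number of such $(y_2,\dots,y_m)$ for a given $z$ is at most $\binom{\lfloor tc(z)\rfloor}{m-1}$.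

\emph{A convex majorant.} We claim that each summand in \eqref{eq:F1} is at most $\frac{t^{m-1}}{(m-1)!}\chi(c(z))$, where
\[
\chi(c)=(c-e)_+^m+e\,(c-e)_+^{m-1}\quad(m\ge2),\qquad \chi(c)=c_+\quad(m=1).
\]
For $m=1$ this is an equality. Let $m\ge2$, $\tau\ge0$ and $q=\lfloor\tau\rfloor$. Then
\[
(m-1)!\binom q{m-1}\le\Big(\tau-\frac{m-2}2\Big)_+^{m-1},
\]
since the left side is $0$ if $q\le m-2$, and otherwise it is the product of the $m-1$ positive numbers $q,q-1,\dots,q-m+2$, whose mean is $q-\frac{m-2}2$; apply the AM--GM inequality. For $c>0$ and $\tau=tc$ the right side is $t^{m-1}(c-e)_+^{m-1}$, and $c\,(c-e)_+^{m-1}=\chi(c)$, as one sees by writing $c=(c-e)+e$. For $c\le0$ the summand vanishes. This proves the claim. The function $\chi$ is convex on $\mathbb R$, because $r\mapsto r_+^p$ is convex for $p\ge1$ and $e\ge0$.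

\emph{Proof of \eqref{eq:F2}.} Let $s=N-m$, and suppose first that $s\ge1$. Since $c$ is affine, its mean over the unit cube $Q_z=z+[-\frac12,\frac12]^s$ is $c(z)$, and Jensen's inequality gives $\chi(c(z))\le\int_{Q_z}\chi(c(\zeta))\,d\zeta$. The cubes $Q_z$, $z\in\mathbb Z_{>0}^s$, tile the region $\{\zeta_l\ge\frac12\text{ for all }l\}$, so
\[
F'(t)\le\frac{N!\,t^{m-1}}{(m-1)!}\int_{\zeta_l\ge1/2}\chi(c(\zeta))\,d\zeta .
\]
Substitute $u_l=v_l(\zeta_l-\frac12)\ge0$. Then $c-e=V-\sum_lu_l$ and $d\zeta=\prod_{l>m}b_l\;du$. Integrating out one variable at a time with $\int_0^\infty(T-u)_+^r\,du=T_+^{r+1}/(r+1)$ gives, for integers $r\ge1$,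
\[
\int_{u\ge0}\Big(V-\sum_lu_l\Big)_+^r\,du=\frac{r!}{(r+s)!}\,V_+^{r+s}.
\]
With $r=m$ and, for $m\ge2$, $r=m-1$, we obtain
\[
F'(t)\le\Pi\,\frac{N!}{(m-1)!}\Big[\frac{m!}{N!}V_+^N+e\,\frac{(m-1)!}{(N-1)!}V_+^{N-1}\Big]=\Pi\big[mV_+^N+NeV_+^{N-1}\big],
\]
where for $m=1$ the second term is absent, in agreement with $e=0$. This is \eqref{eq:F2}. If $s=0$, then $c=1$, $V=1-e$, $\Pi=t^{N-1}$, and the claim gives directly $F'(t)\le N\,\Pi\,[V_+^N+eV_+^{N-1}]$, which is \eqref{eq:F2} for $m=N$.

\emph{Proof of \eqref{eq:F3}.} If $V\le0$, then $F'(t)\le0$ by \eqref{eq:F2}. If $V>0$, apply AM--GM to the $N$ numbers $V,\dots,V,V+\frac{Ne}m$, whose mean is $V+\frac em$; this gives $V^{N-1}(V+\frac{Ne}m)\le(V+\frac em)^N$. It remains to note that $V+\frac em=1-\frac U2-\frac{m-1}me=1-\eta$, for $m\ge2$ because $e=\frac{m-2}2w$, and for $m=1$ because both correction terms vanish.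
\end{proof}

\subsection{Comparing the two rates}\label{sub:compare}
By Lemmas~\ref{lem:G} and~\ref{lem:F}, $G'-F'\ge\Pi\sum_{j=1}^m\big(R_j-(1-\eta)_+^N\big)$. What is left is an inequality between elementary functions. To first order in the weights, $(1-\eta)^N$ decreases at rate $N/2$ in each $v_l$ with $l>m$, while $R_j$ decreases at rate about $1$; this is why large $N$ helps.

\begin{lemma}\label{lem:elem}
Let $N\ge5$, $1\le m\le N$, $0<w\le\frac12$ and $v_{m+1},\dots,v_N\in[w,\frac12]$, and put $\eta=\frac12\big(\sum_{l>m}v_l+\frac{(m-1)(m-2)}mw\big)$.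
\begin{itemize}
\item[(a)] $(1-\eta)_+^N<(1-w)^{m-1}\prod_{l>m}(1-v_l)$.
\item[(b)] If moreover $w\le\frac13$, $m\le N-1$ and $v_l\le\frac{1-w}2$ for all $l>m$, then for every $i>m$
\[
(1-\eta)_+^N<(1-w-v_i)(1-w)^{m-1}\prod_{l>m,\ l\ne i}(1-v_l).
\]
\end{itemize}
\end{lemma}

\begin{proof}
The right sides are positive; in (b), $w+v_i\le\frac{1+w}2\le\frac23$. So we may assume $\eta<1$. Let $H$ be the logarithm of the left side minus the logarithm of the right side, as a function of the $v_l$ with $w$ fixed. We lower the $v_l$ to $w$ one after another. This preserves all hypotheses and keeps $0\le\eta<1$. We show that $\partial H/\partial v_l\le0$ wherever the hypotheses hold, so that $H$ does not decrease in the process.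

If $v_l$ enters the right side through a factor $1-v_l$, then
\[
\frac{\partial H}{\partial v_l}=-\frac{N/2}{1-\eta}+\frac1{1-v_l}\le-\frac52+2<0 .
\]
In (b), consider $v_i$ and put $s=w+v_i\le\frac23$. We have $\frac{(m-1)(m-2)}m=m-3+\frac2m$, and the other $N-m-1$ numbers $v_l$ are at least $w$, so
$\eta\ge\frac12\big(v_i+(N-4+\frac2m)w\big)\ge\frac s2$. Since $s\le\frac34$ is equivalent to $\frac52(1-s)\ge1-\frac s2$, we get $\frac N2(1-s)\ge1-\frac s2\ge1-\eta$, that is,
\[
\frac{\partial H}{\partial v_i}=-\frac{N/2}{1-\eta}+\frac1{1-s}\le0 .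
\]
It therefore suffices to prove $H<0$ when all $v_l$ equal $w$. Then $\eta=\eta_0:=\frac12(N-3+\frac2m)w$.

(a) The right side is $(1-w)^{N-1}$. Since $\eta_0\ge(1+\frac1m)w>w$, we have $(1-\eta_0)^N<(1-w)^N<(1-w)^{N-1}$.

(b) The right side is $(1-2w)(1-w)^{N-2}$. If $N=5$, then $m\le4$ and $\eta_0=(1+\frac1m)w\ge\frac54w$; if $N\ge6$, then $\eta_0\ge\frac32w$. In both cases $(1-\eta_0)^N\le(1-\frac54w)^5(1-w)^{N-5}$, and it suffices to show that
\[
\phi(w)=\ln(1-2w)+3\ln(1-w)-5\ln\big(1-\tfrac54w\big)
\]
is positive on $(0,\frac13]$. We have $\phi(0)=0$ and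
\begin{align*}
\phi'(w)&=\frac{25}{4-5w}-\frac2{1-2w}-\frac3{1-w}
=\frac{25(1-2w)(1-w)-(4-5w)(5-8w)}{(4-5w)(1-2w)(1-w)}\\
&=\frac{5-18w+10w^2}{(4-5w)(1-2w)(1-w)} .
\end{align*}
The numerator has derivative $20w-18<0$ on $[0,\frac13]$ and equals $\frac19$ at $w=\frac13$. Hence $\phi'>0$ on $[0,\frac13]$.
\end{proof}

\begin{remark}\label{rem:N4}
Both parts fail for $N=4$. For (b) take $m=2$ and $v_3=v_4=w$: then $\eta=w$, and $(1-w)^4>(1-2w)(1-w)^2$. For (a) take $m=4$: then $\eta=\frac34w$, and $(1-\frac34w)^4-(1-w)^3=\frac38w^2+O(w^3)$ is positive for small $w$.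
\end{remark}

\begin{proof}[End of the proof of Theorem~\ref{thm:lattice}]
Let $N\ge5$ and $t\in(\kappa,A)\setminus E$. We check that Lemma~\ref{lem:elem} applies to $w=1/t$ and the weights $v_l$, $l>m$. By \eqref{eq:window},
\[
w\le v_l\le\frac1{\beta(t)}=\frac{1-w}{\kappa-1}\quad\text{for all }l,\qquad v_l\le\frac1\kappa\quad\text{for }l\notin B .
\]
In case (i) we have $w<\frac1\kappa\le\frac12$ and $v_l\le\frac1\kappa\le\frac12$; no index is falling, and part (a) gives $R_j>(1-\eta)_+^N$ for every rising $j$. In case (ii), the bound $\kappa\ge3$ gives $w<\frac13$ and $v_l\le\frac{1-w}2<\frac12$ for all $l$. If $j=\sigma(i)$ with $i$ falling, then $i>m$, so $m\le N-1$, and $R_j$ is the right side of part (b). For the other rising $j$, $R_j$ is the right side of part (a). In all cases $R_j>(1-\eta)_+^N$, and \eqref{eq:goal} follows from Lemma~\ref{lem:G} and \eqref{eq:F3}. Hence $(G-F)(A)>(G-F)(\kappa)$.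
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:mainproof}

The cases $n=2,3$ were quoted in the introduction. Let $n\ge4$, so $N\ge5$. We must show that $\mu-N!\,p_g\ge(\nu-1)^N-\nu^{\underline N}$, with equality exactly for homogeneous $f$.

\subsection*{Homogeneous germs give equality}
Let $f=h\circ\psi$ with $h$ a homogeneous polynomial and $\psi$ biholomorphic. Then $h$ has an isolated critical point and the same $\mu$, $p_g$ and $\nu$ as $f$, and its degree is $\nu$. Equality is \eqref{eq:homog}.

\subsection*{Multiplicity $\nu=k\ge3$}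
By Lemma~\ref{lem:matching}, hypothesis (ii) of Theorem~\ref{thm:lattice} holds with $\kappa=k$. Together with \eqref{eq:mupg} and \eqref{eq:psi}, the theorem gives $\mu-N!\,p_g\ge(k-1)^N-k^{\underline N}$. Equality forces $a_1=\dots=a_N=k$; then every monomial of $f$ has degree $k$, so $f$ is a homogeneous polynomial.

\subsection*{Multiplicity $\nu=2$}
Since $2^{\underline N}=0$, the claim is $N!\,p_g\le\mu-1$, with equality only for homogeneous $f$.

Suppose $p_g=0$. The inequality is $\mu\ge1$. Equality $\mu=1$ means that the partial derivatives of $f$ generate the maximal ideal, that is, the Hessian matrix of $f$ at $0$ is invertible. By the holomorphic Morse lemma, $f=x_1^2+\dots+x_N^2$ in suitable coordinates, so $f$ is homogeneous.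

Suppose $p_g=P(a)\ge1$. Then $(1,\dots,1)$ is counted by $P$, so $\sum_lw_l\le1$. Some monomial of degree $2$ occurs in $f$. It is not $x_ix_j$ with $i\ne j$, since then $w_i+w_j=1$ and $\sum_lw_l>1$. So it is a square; renumber so that it is $x_N^2$, and $w_N=\frac12$. Then $\sum_{l<N}w_l\le\frac12$. A point counted by $P(a)$ must have $x_N=1$, because $x_N\ge2$ uses up the total weight $1$. Hence $P(a)$ counts the $x\in\mathbb Z_{>0}^{N-1}$ with $\sum_{l<N}w_lx_l\le\frac12$, so $P(a)=P(\frac{a_1}2,\dots,\frac{a_{N-1}}2)$. Put $D=\prod_{l<N}a_l$. By \eqref{eq:volume} in $N-1$ variables,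
\[
N!\,p_g\le\frac N{2^{N-1}}\,D\le\frac5{16}\,D ,
\]
since $N/2^{N-1}$ decreases in $N$. On the other hand $a_N-1=1$, and $\prod(1-w_l)\ge1-\sum w_l$ for $w_l\in[0,1]$, so
\[
\mu=D\prod_{l<N}(1-w_l)\ge D\Big(1-\sum_{l<N}w_l\Big)\ge\frac D2 .
\]
Each $w_l$ with $l<N$ is less than $\frac12$, so $D>2^{N-1}\ge16$ and $\mu-N!\,p_g\ge\frac3{16}D>3$. The inequality is strict, and there is no equality case to discuss. This completes the proof of Theorem~\ref{thm:main}. \qed

\section{Two stronger statements}\label{sec:complements}

The case $\nu\ge3$ above used only the outer terms of Theorem~\ref{thm:lattice}. Using the middle term, in the same way, allows $p_g=P(a)$ to be replaced by the larger number $S(a)$.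

\begin{corollary}\label{cor:S}
Let $n\ge4$ and let $f$ be as in Theorem~\ref{thm:main}, with exponents $a_1,\dots,a_{n+1}$ and multiplicity $\nu\ge3$. Then
\[
\mu(f)-(n+1)!\,S(a)\ \ge\ (\nu-1)^{n+1}-\nu(\nu-1)\cdots(\nu-n),
\]
with equality if and only if all weights equal $1/\nu$.
\end{corollary}

When no exponent lies below $\kappa$, the theorem on simplices extends to $N=4$. Remark~\ref{rem:N4} shows that \eqref{eq:F3} is too weak there for $m=4$, but the sharper bounds \eqref{eq:F1} and \eqref{eq:F2} suffice.

\begin{theorem}\label{thm:N4}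
Let $N\ge4$, let $\kappa\ge2$ be real, and let $a_1,\dots,a_N\ge\kappa$ be real. Then
\[
N!\,P(a)\le N!\,S(a)\le\prod_i(a_i-1)-(\kappa-1)^N+\Psi_N(\kappa),
\]
and the second inequality is an equality if and only if $a_1=\dots=a_N=\kappa$. In particular, if $k=\min_ia_i\ge2$ is an integer, then
\[
N!\,P(a)\le\prod_i(a_i-1)-(k-1)^N+k(k-1)\cdots(k-N+1),
\]
with equality if and only if $a_1=\dots=a_N=k$.
\end{theorem}

The function $\Psi_N$ is explicit. Each term $(\kappa-|y|)_+$ is linear between consecutive integers, so by \eqref{eq:psi}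
\[
\Psi_N(\kappa)=(1-\theta)\,q^{\underline N}+\theta\,(q+1)^{\underline N},\qquad q=\lfloor\kappa\rfloor,\quad\theta=\kappa-q .
\]

\begin{proof}
The second statement follows from the first with $\kappa=k$ and from \eqref{eq:psi}, which also shows that equality holds when all $a_i$ equal $k$. For $N\ge5$ the first statement is Theorem~\ref{thm:lattice}(i). Let $N=4$. Sections~\ref{sub:path}--\ref{sub:F} apply with $B=\emptyset$, so it suffices to prove \eqref{eq:goal}. No index is falling, and Lemma~\ref{lem:G} gives
\[
G'(t)=m\,\Pi\,(1-w)^{m-1}\prod_{l>m}(1-v_l),\qquad v_l\in[w,\tfrac12],\quad w<\tfrac12 .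
\]

\emph{Cases $m=1,2$.} Here $e=0$ and $0<U\le\frac32$, so \eqref{eq:F2} reads $F'\le m\Pi(1-\frac U2)^4$. We must show $(1-\frac U2)^4<(1-w)^{m-1}\prod_{l>m}(1-v_l)$. The function $4\ln(1-\frac U2)-\sum_{l>m}\ln(1-v_l)$ has partial derivatives $-\frac2{1-U/2}+\frac1{1-v_l}<-2+2=0$, so the worst case is $v_l=w$ for all $l>m$. For $m=1$ the inequality becomes $(1-\frac32w)^4<(1-w)^3$, and for $m=2$ it becomes $(1-w)^4<(1-w)^3$; both hold.

\emph{Case $m=3$.} Write $v=v_4$. Here $e=\frac w2$ and $V=1-\frac{v+w}2\ge\frac12$, so \eqref{eq:F2} reads $F'\le3\Pi V^3(V+\frac{2w}3)$. We must show $V^3(V+\frac{2w}3)<(1-w)^2(1-v)$. Since $V<1$ and $V+\frac{2w}3=1-\frac v2+\frac w6<1$, the $v$-derivative of $3\ln V+\ln(V+\frac{2w}3)-\ln(1-v)$ is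
\[
-\frac3{2V}-\frac1{2(V+2w/3)}+\frac1{1-v}<-\frac32-\frac12+2=0 .
\]
So the worst case is $v=w$, where $V=1-w$ and the inequality becomes $(1-w)^3(1-\frac w3)<(1-w)^3$.

\emph{Case $m=4$.} Here $G'=4(t-1)^3$. With $q=\lfloor t\rfloor\ge2$, the bound \eqref{eq:F1} gives
\[
F'\le24\binom q3=4q(q-1)(q-2)=4\big((q-1)^3-(q-1)\big)<4(t-1)^3 .
\]
Thus \eqref{eq:goal} holds in every case, and $G-F$ is strictly increasing on $[\kappa,A]$ when $A>\kappa$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MT} Merle and Teissier, LNM 777 (1980).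

\bibitem{MO} Milnor and Orlik, Topology 9 (1970).

\bibitem{SSCR} \emph{Singualrity, Supersymmetry and Combinatorial Reciprocity},
\texttt{https://dash.harvard.edu:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 1/\allowbreak 11151532/\allowbreak MartinezII\_gsas.\allowbreak harvard\_0084L\_10093.pdf?\allowbreak isAllowed=y\&sequence=3}

\bibitem{W} K.~Watanabe, Nagoya Math. J. 83 (1981).

\end{thebibliography}
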